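# A counter that forces long walks: distances in primitive systems of set-valued maps

## 1. A base-$q$ counter on a conveyor belt

Take integers $q\ge 2$ and $n\ge 1$, put $N=n+1$, and imagine a belt of $N$ cells holding symbols $x_1,\dots,x_N$ from the alphabet
$$\Sigma=\{\#,0,1,\dots,q-1\},$$
together with a carry bit $\gamma\in\{0,1\}$. Exactly one cell holds the separator $\#$. We call $X=(x_1,\dots,x_N;\gamma)$ a *configuration*. In one move, the symbol $x_N$ leaves the belt. From the pair $(x_N,\gamma)$ a rule computes a new symbol $\sigma'$ and a new carry $\gamma'$; all other symbols shift one cell to the right, and $\sigma'$ enters at cell $1$: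
$$(x_1,\dots,x_N;\gamma)\ \longmapsto\ (\sigma',x_1,\dots,x_{N-1};\gamma').$$

There are $2q+1$ rules, which we call *letters* and number $j=0,1,\dots,2q$. Letter $j$ has an input $(\sigma_j,\gamma_j)$ and an output $(\sigma_j',\gamma_j')$. Letter $0$ is
$$(\sigma_0,\gamma_0)=(\#,0),\qquad(\sigma'_0,\gamma'_0)=(\#,1).$$
For $1\le j\le 2q$ the inputs run bijectively, in any fixed order, over $\{0,\dots,q-1\}\times\{0,1\}$. Here $\sigma_j'=(\sigma_j+\gamma_j)\bmod q$, and $\gamma_j'=1$ exactly when $\sigma_j+\gamma_j=q$. Since $\sigma_j+\gamma_j\le q$, this says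
$$\sigma_j+\gamma_j=\sigma_j'+q\,\gamma_j'\qquad(1\le j\le 2q).\tag{1}$$
Three things to note. First, $\sigma_j'=\#\iff\sigma_j=\#\iff j=0$, so the number of separators on the belt never changes. Second, every pair in $\Sigma\times\{0,1\}$ except $(\#,1)$ is the input of exactly one letter, so the next move is always forced. Third, the pair $(\#,1)$ has no rule, and the machine stops there.

For $0\le V\le q^n-1$ with digits $V=\sum_{s=1}^n v_sq^{s-1}$, let $Y_V$ be the configuration with $x_N=\#$, $x_{N-s}=v_s$ for $1\le s\le n$, and $\gamma=0$.

**Claim 1.** If $V<q^n-1$, then $N$ moves take $Y_V$ to $Y_{V+1}$.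

*Proof.* The symbols leave the belt in the order $\#,v_1,\dots,v_n$. The first move puts $\#$ back and sets the carry to $1$. Let $v_s$ leave with carry $\gamma^{(s)}$ and be replaced by $v_s'$, leaving the carry $\gamma^{(s+1)}$; so $\gamma^{(1)}=1$. Multiply (1) for this move by $q^{s-1}$ and sum over $s$. The carries telescope:
$$V+1=\sum_{s=1}^n v_s'q^{s-1}+q^n\gamma^{(n+1)}.$$
As $V+1<q^n$, we get $\gamma^{(n+1)}=0$, so the $v_s'$ are the digits of $V+1$. After $N$ moves the $i$-th symbol written sits at cell $N+1-i$: the separator at $N$ and $v_s'$ at $N-s$. This is $Y_{V+1}$. $\square$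

For $q=2$, $n=2$, starting from $Y_0=(0,0,\#;0)$, the belt runs
$$(0,0,\#;0)\to(\#,0,0;1)\to(1,\#,0;0)\to(0,1,\#;0)=Y_1\to(\#,0,1;1)\to(0,\#,0;1)\to(1,0,\#;0)=Y_2,$$
then $(\#,1,0;1)\to(1,\#,1;0)\to(1,1,\#;0)=Y_3$, and finally $(\#,1,1;1)\to(0,\#,1;1)\to(0,0,\#;1)$, where no rule applies.

So a belt with $N$ cells has a completely forced run through all numbers $0,\dots,q^n-1$, which takes $N(q^n-1)$ moves and never repeats. The counter will serve as a lower bound for distances. We shall build two set-valued maps on a finite set $K$, of size roughly proportional to $n$, so that a sequence of subsets of $K$ can avoid the full set $K$ only as long as it faithfully simulates this machine.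

## 2. Phase spaces of set-valued maps and the bound $|B|k^r$

Let $K$ be a finite set of size $k\ge1$ and $\operatorname{Set}_K:=2^K\setminus\{\emptyset\}$.

**Definition (Markov operator).** For $f:K\to\operatorname{Set}_K$, the *Markov operator* $M_f:\operatorname{Set}_K\to\operatorname{Set}_K$ is $M_f(A)=\bigcup_{a\in A}f(a)$.

Think of the elements of $A$ as tokens. Each token $a$ is replaced by the tokens in $f(a)$, independently of the others, and duplicates merge. In particular $A\subseteq A'$ implies $M_f(A)\subseteq M_f(A')$.

**Definition (EBDDS, phase space).** Let $\mathcal F$ be a set of $r$ maps $K\to\operatorname{Set}_K$ and $M_{\mathcal F}=\{M_f:f\in\mathcal F\}$. The pair $(\operatorname{Set}_K,M_{\mathcal F})$ is a *$(1,r,k)$-EBDDS*. Its *phase space* $\mathcal{PS}_{M_{\mathcal F}}$ is the arc-labelled digraph with vertex set $\operatorname{Set}_K$ and arcs $A\xrightarrow{f}M_f(A)$ for all $A\in\operatorname{Set}_K$, $f\in\mathcal F$. If $A$ can reach $B$ in it, then $DIST_{\mathcal{PS}_{M_{\mathcal F}}}(A,B)$, or $DIST(A,B)$ for short, is the length of a shortest walk from $A$ to $B$.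

**Definition (primitive).** The EBDDS is *primitive* if there is $T$ such that every walk of length $T$ in the phase space ends at $K$.

Every longer walk then also ends at $K$, because its last $T$ steps form a walk of length $T$.

Here is a small example. Let $K=\{a,b\}$, $f(a)=\{b\}$, $f(b)=\{a,b\}$. With $\mathcal F=\{f\}$ we get $\{a\}\to\{b\}\to K\to K$, so the system is primitive with $T=2$, and $DIST(\{a\},K)=2$. The map $g$ with $g(b)=\{a\}$, $g(a)=\{a,b\}$ is primitive on its own as well, by symmetry. But $\mathcal F=\{f,g\}$ is *not* primitive: alternating the maps gives $\{a\}\xrightarrow{f}\{b\}\xrightarrow{g}\{a\}$, a closed walk that avoids $K$.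

**Remark 1.** A system is primitive if and only if every $M_f$, $f\in\mathcal F$, fixes $K$ and no closed walk of positive length passes through a vertex other than $K$. Suppose it is primitive. A walk of length $T$ ends at $K$; extending it by $f$ gives a walk of length $T+1$, which also ends at $K$, so $M_f(K)=K$. A closed walk through $A\ne K$ could be repeated to give arbitrarily long walks ending at $A$, which is impossible. Conversely, under the two conditions a walk stays at $K$ once it is there, and before that its vertices are distinct members of $\operatorname{Set}_K\setminus\{K\}$. That set has $2^k-2$ members, so every walk of length $2^k-2$ ends at $K$ (for $k=1$ the only vertex is $K$).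

So away from $K$ the phase space is acyclic, and we ask how long a shortest path in it can be.

**Conjecture (Wu, Xu, Z., 2016).** Let $(\operatorname{Set}_K,M_{\mathcal F})$ be a primitive $(1,r,k)$-EBDDS. For any $A,B\in\operatorname{Set}_K$,
$$DIST_{\mathcal{PS}_{M_{\mathcal F}}}(A,B)\le|B|k^r$$
as long as $A$ can reach $B$ in $\mathcal{PS}_{M_{\mathcal F}}$.

The source of the problem is "Combinatorics of Discrete Dynamical Systems", http://zhuyinfeng.org/Data/Talks/Hefei2016.pdf. The conjecture is false, already for $r=2$, and the gap is exponential. The two results of these notes are as follows; $[m]$ denotes $\{1,\dots,m\}$, and $\log$ is to base $2$.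

**Theorem 1.** Let $m\ge2$ be even, $n\ge1$, $q=\binom{m}{m/2}$, and let
$$k\ge k_0(m,n):=n(m+3)+(m+4)(2q+1)+2q+3,\qquad 2\le r\le2^{k-1}+1.$$
Then there is a primitive $(1,r,k)$-EBDDS and $A,B\in\operatorname{Set}_K$, $B\ne K$, such that $A$ can reach $B$ and
$$DIST(A,B)\ge(2n+1)(q^n-1)\ge q^n.$$
In particular, for $m=2$, $q=2$, $n=20$, $k=k_0=137$, $r=2$ we get $DIST(A,B)\ge41\,(2^{20}-1)=42\,991\,575>2\,571\,353=137^3>|B|k^2$, so the conjecture is false.

**Theorem 2.**
1. For $r=1$ the conjecture is true.
2. If $k^r\ge2^k-2$ (for example if $k\ge2$ and $r\ge k/\log k$), it is trivially true.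
3. There is a constant $C$ such that for all large $k$ and all $2\le r\le2^{k-1}+1$, the largest finite distance $D_r(k)$ to a set $B\ne K$ in a primitive $(1,r,k)$-EBDDS satisfies $2^{\,k-Ck\log\log k/\log k}\le D_r(k)\le2^k-2$.
4. Hence for every $\varepsilon>0$ there is $k_\varepsilon$ such that the conjecture fails for all $k\ge k_\varepsilon$ and $2\le r\le(1-\varepsilon)k/\log k$. In particular, for each fixed $r\ge2$ it fails for all large $k$, and $k/\log k$ is the sharp asymptotic threshold.

Part 2 is immediate. A shortest walk visits distinct vertices, and there are $2^k-1$ of them, so every finite distance is at most $2^k-2\le k^r\le|B|k^r$. If $k\ge2$ and $r\ge k/\log k$, then $k^r=2^{r\log k}\ge2^k$. By hand: $2^k-2\le k^2$ for $k=1,2,3,4$ (the values are $0\le1$, $2\le4$, $6\le9$, $14\le16$), so for $r\ge 2$ nothing can go wrong with $k\le4$. At $k=5$, $r=2$ the trivial bound $30$ exceeds $25$.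

## 3. One map: the sets must grow, and why two maps need not

For $r=1$ there is a good argument for the conjecture. We carry it out in full, and then see exactly what it uses.

**Proof of Theorem 2, part 1.** Let $M=M_f$ be the only operator. If $k=1$, all distances are $0$. Let $k\ge2$.

**Step 1: find a cycle and make sets grow along it.** Consider the digraph on $K$ with arcs $a\to b$ for $b\in f(a)$. The set $M^t(\{a\})$ consists of the endpoints of walks of length $t$ from $a$. Primitivity gives $M^t(A)=K$ for every $A$ and all large $t$, so the digraph is strongly connected. Let $C$ be a cycle in it with $s\le k$ distinct vertices. For $c\in C$ we have $\{c\}\subseteq M^s(\{c\})$. Applying the monotone operator $M^{si}$ gives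
$$M^{si}(\{c\})\subseteq M^{s(i+1)}(\{c\})\qquad(i\ge0).\tag{2}$$
If two consecutive sets in this chain coincide, the chain is constant from there on, and since it is eventually $K$, it already equals $K$ there. So the chain grows by at least one element at each step until it reaches $K$, and $|M^{si}(\{c\})|\ge\min(k,i+1)$.

**Step 2: reach the cycle from anywhere.** A shortest path from $a\in K$ to $C$ visits distinct vertices outside $C$ before it arrives, so its length is at most $k-s$. From then on one can walk along $C$. Hence $M^{t'}(\{a\})$ meets $C$ for every $t'\ge k-s$. Suppose $t\ge k-s+si$. Then $M^{t-si}(A)$ contains some $c\in C$, so $M^t(A)\supseteq M^{si}(\{c\})$. Therefore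
$$t\ge k-s+si\ \Longrightarrow\ |M^t(A)|\ge\min(k,i+1)\qquad(i\ge0).\tag{3}$$

**Step 3: read off the bound.** If $B=K$, apply (3) with $i=k-1$:
$$DIST(A,K)\le k-s+s(k-1)=k+s(k-2)\le k^2-k<|B|k.$$
If $B\ne K$, let $M^t(A)=B$. Either $t<k-s$, and then $t<|B|k$; or we put $i=\lfloor(t-(k-s))/s\rfloor$, and (3) with $|B|<k$ gives $|B|\ge i+1$, so
$$t<k-s+s(i+1)\le k+s(|B|-1)\le k|B|.$$
In all cases the distance is at most $|B|k$. $\square$

The argument breaks for $r\ge2$ at (2). Write $M_v$ for the composite operator of a word $v$ of maps, read from left to right. If $c\in M_v(\{c\})$, monotonicity gives $M_{v'}(\{c\})\subseteq M_{vv'}(\{c\})$ for every word $v'$. With one map, the two sides lie on the same trajectory, and we get growth along it. With two maps, a walk from $\{c\}$ that reads $vv'$ passes through $M_v(\{c\})$ and $M_{vv'}(\{c\})$, while $M_{v'}(\{c\})$ belongs to a different walk. Growth is guaranteed only if the walk reads the same word again and again, and a walk in a system with two maps is free not to. The pair $f,g$ of Section 2 shows it: $\{a\},\{b\},\{a\},\dots$ never grows. That pair is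 not primitive, but by Remark 1 primitivity only forbids *exact repetition* of a set other than $K$; it does not speak of sizes. A device that never repeats, though its sets return to the same size over and over, is exactly the counter of Section 1.

## 4. Turning the belt into two maps

From now on $m\ge2$ is even, $n\ge1$, $q=\binom m{m/2}$, $N=n+1$ and $R=2q$, so the letters are $0,\dots,R$.

The mechanism is punishment. Suppose that some elements of $K$ have image $K$ under a map $f$. If $A$ contains one of them, then $M_f(A)=K$ at once. So a token can enforce a condition: it blows up if the wrong thing happens. Three constraints shape the design.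

*Only presence can be punished.* A missing token causes no damage. This matters because primitivity is a statement about walks from *every* nonempty set, including sets that are not codes of anything. Each move will therefore have to create all the tokens needed for later checks.

*Symbols must be comparable by presence.* A stored symbol $\sigma$ becomes a set of tokens $S_\sigma$, and a test "the symbol is $\tau$" blows up if a token outside $S_\tau$ is there. This tests $S_\sigma\subseteq S_\tau$. So we need an antichain. Put $\mathsf D=[m]\cup\{\#\}$, let $S_0,\dots,S_{q-1}$ be the $m/2$-subsets of $[m]$, and $S_\#=\{\#\}$. Then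
$$S_\sigma\subseteq S_\tau\ \Longrightarrow\ \sigma=\tau\qquad(\sigma,\tau\in\Sigma).\tag{4}$$
For $m=2$ these are $S_0=\{1\}$, $S_1=\{2\}$, $S_\#=\{\#\}$ (with a suitable numbering).

*Only two maps are available.* One map per letter would use $2q+1$ maps. We want $r=2$, so letter $j$ is encoded by the binary word $0^j1$: read $j$ times the map $f_0$, then $f_1$ once. Tokens taking part in a test must count the zeros.

**The elements of $K$.** With the job of each kind:

* $c_j$ ($0\le j\le R$): the head. It has seen $j$ zeros of the current letter, and it writes the output when the $1$ comes.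
* $\kappa_{\gamma,j}$ ($\gamma\in\{0,1\}$, $0\le j\le R$): the carry is $\gamma$, and $j$ zeros have been seen. It tests the carry.
* $w_{p,d}$ ($1\le p\le N-1$, $d\in\mathsf D$): token $d$ of the symbol in cell $p$.
* $u_{d,j}$ ($d\in\mathsf D$, $0\le j\le R$): token $d$ of the symbol in cell $N$, with $j$ zeros seen. It tests the symbol.
* $t_i,t_i'$ ($0\le i\le N-1$): an alarm clock that enforces a $\#$ among any $N$ consecutive letters. The prime records that the current letter contains a zero, so that it is not letter $0$.
* $z_i$ ($1\le i\le R$): an alarm against long runs of zeros.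
* a set $\Delta\ni e$ of $1+(k-k_0)$ *dead* elements, where $k_0=k_0(m,n)$.

Without the dead elements the count is
$$3(R+1)+(m+1)(R+1)+n(m+1)+2(n+1)+R=(m+4)(2q+1)+n(m+3)+2q+2=k_0-1,$$
so with $\Delta$ there are exactly $k$ elements.

**The maps $f_0,f_1$.** "Fails" means that the image is $K$. Put $E_j:=\{c_0,t_0,\kappa_{\gamma_j',0}\}\cup\{w_{1,d}:d\in S_{\sigma_j'}\}$.

| element | image under $f_0$ | image under $f_1$ |
|---|---|---|
| $c_j$ | $\{c_{j+1}\}$; fails if $j=R$ | $E_j$ |
| $\kappa_{\gamma,j}$ | $\{\kappa_{\gamma,j+1}\}$; fails if $j=R$ | $\{c_0\}$ if $\gamma=\gamma_j$; otherwise fails |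
| $u_{d,j}$ | $\{u_{d,j+1}\}$; fails if $j=R$ | $\{c_0\}$ if $d\in S_{\sigma_j}$; otherwise fails |
| $w_{p,d}$ | $\{w_{p,d},z_1\}$ | $\{w_{p+1,d},c_0\}$ if $p<N-1$; $\{u_{d,0},c_0\}$ if $p=N-1$ |
| $t_i$ | $\{t_i',z_1\}$ | $\{c_0\}$ |
| $t_i'$ | $\{t_i',z_1\}$ | $\{t_{i+1},c_0\}$; fails if $i=N-1$ |
| $z_i$ | $\{z_{i+1}\}$; fails if $i=R$ | $\{c_0\}$ |
| dead | fails | fails |

A step $M_{f_i}$ from $A$ is a *failing step* if some $a\in A$ fails under $f_i$. Non-failing images avoid $\Delta$, so
$$M_{f_i}(A)=K\ \text{ at a failing step},\qquad M_{f_i}(A)\subseteq K\setminus\Delta\ \text{ otherwise}.\tag{5}$$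
Also $M_{f_i}(K)=K$, because $e\in K$ fails. Two facts can be read off the table:

* **(F1)** Every non-failing image under $f_1$ contains $c_0$.
* **(F2)** No non-failing image under $f_0$ contains $c_0$.

**Extra maps for $r>2$.** For $G\subseteq K$ with $e\in G$ and $|G|\ge2$, let $g_G(e)=G$ and $g_G(x)=K$ for $x\ne e$. There are $2^{k-1}-1$ such maps. They are pairwise distinct, since $g_G(e)=G$. They differ from $f_0$ and $f_1$: we have $f_0(c_0)=\{c_1\}\ne K$ and $f_1(c_0)=E_0\ne K$, but $g_G(c_0)=K$. These two values also show $f_0\ne f_1$. Let $\mathcal F$ consist of $f_0,f_1$ and any $r-2$ of the maps $g_G$; this is possible because $r-2\le2^{k-1}-1$.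

**One round by hand.** Take $m=2$, $q=2$, $n=1$, so $N=2$ and $R=4$. Number the letters as $1:(0,0)\to(0,0)$, $2:(0,1)\to(1,0)$, $3:(1,0)\to(1,0)$, $4:(1,1)\to(0,1)$. The configuration $Y_0=(0,\#;0)$ will be coded by
$$\{c_0,\ \kappa_{0,0},\ w_{1,1},\ u_{\#,0},\ t_0,t_1\}.$$
Apply $f_1$, i.e. letter $0$. The head gives $E_0=\{c_0,t_0,\kappa_{1,0},w_{1,\#}\}$, $w_{1,1}$ gives $u_{1,0}$ and $c_0$, and all others give $c_0$. No one fails, since $\gamma_0=0$ and $\#\in S_{\sigma_0}$. Result: $\{c_0,t_0,\kappa_{1,0},w_{1,\#},u_{1,0}\}$. Now the machine must process $(0,1)$, letter $2$, with code $001$. After $00$ we have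
$$\{c_2,\ t_0',\ \kappa_{1,2},\ w_{1,\#},\ u_{1,2},\ z_1,z_2\}.$$
Then $f_1$ gives $E_2=\{c_0,t_0,\kappa_{0,0},w_{1,2}\}$ from $c_2$, $t_1$ from $t_0'$, and $u_{\#,0}$ from $w_{1,\#}$. The tokens $\kappa_{1,2}$ and $u_{1,2}$ pass their tests, as $\gamma_2=1$ and $1\in S_0$. We arrive at $\{c_0,\kappa_{0,0},w_{1,2},u_{\#,0},t_0,t_1\}$, the code of $Y_1=(1,\#;0)$, after $4$ steps. Had we read $01$ instead of $001$, the token $\kappa_{1,1}$ would have failed because $\gamma_1=0$.

**Why the clocks are there.** If the tokens $z_i$ were left out, then $w_{1,1}$ would satisfy $f_0(w_{1,1})=\{w_{1,1}\}$, and the word $000\cdots$ from $\{w_{1,1}\}$ would avoid $K$ forever. If the tokens $t_i,t_i'$ were left out, let $j$ be the letter with input $(0,0)$; its output is $(0,0)$ as well. Starting from $\{c_0\}$, read $0^j1\,0^j1\cdots$. All carry tokens created are $\kappa_{0,0}$, all symbol tokens belong to $S_0$, every test is passed, and $z$-indices stay at most $j\le R$. Again the walk would avoid $K$ forever: a belt without separator is never told to add $1$. In both cases the system would not be primitive.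

## 5. Every long walk arrives at $K$

Throughout Lemmas 1–3 we consider a walk that starts at an arbitrary $A\in\operatorname{Set}_K$, uses only $f_0,f_1$, and has no failing step. We write it as a word over $\{0,1\}$ and bound its length. Since no step fails, no token present at a step fails at that step.

**Lemma 1 (zero runs are short).** Every run of consecutive zeros in the word has length at most $R$.

*Proof.* Let the run have length $\ell\ge1$ and pick a token $x$ in the set at its start. Dead tokens fail, so $x$ is not dead. If $x$ is one of $c_j,\kappa_{\gamma,j},u_{d,j},z_j$, then after $\ell$ zeros its descendant has index $j+\ell\ge\ell$. If $x$ is one of $w_{p,d},t_i,t_i'$, then $z_1$ is present after the first zero, hence $z_\ell$ after $\ell$ zeros. Indices are at most $R$, so $\ell\le R$. $\square$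

**The word as a sequence of letters.** By (F1), the set contains $c_0$ right after the first $1$ and right after each later $1$. So after the first $1$ the word factors as
$$0^{\lambda_1}1\,0^{\lambda_2}1\cdots0^{\lambda_L}1\quad\text{followed by at most }R\text{ zeros},$$
and by Lemma 1 all $\lambda_i$ lie in $\{0,\dots,R\}$, i.e. they are letters. The token $c_0$ present before $\lambda_i$ becomes $c_{\lambda_i}$ and then $E_{\lambda_i}$. Hence the set right after $\lambda_i$ contains $E_{\lambda_i}$. This is how an arbitrary start set is brought under control: whatever it was, from here on every letter leaves behind all the test tokens. We say that $\lambda_i$ *is* $\#$ if $\lambda_i=0$.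

**Lemma 2 (decoding).** For $i\ge1$, as long as the letters concerned occur (i.e. their indices are at most $L$):

* **(a)** $\gamma_{\lambda_{i+1}}=\gamma'_{\lambda_i}$.
* **(b)** $\sigma_{\lambda_{i+N}}=\sigma'_{\lambda_i}$. In particular $\lambda_i$ is $\#$ if and only if $\lambda_{i+N}$ is $\#$.
* **(c)** One of $\lambda_{i+1},\dots,\lambda_{i+N}$ is $\#$.

*Proof.* (a) The token $\kappa_{\gamma'_{\lambda_i},0}\in E_{\lambda_i}$ is present after $\lambda_i$. After the zeros of $\lambda_{i+1}$ it is $\kappa_{\gamma'_{\lambda_i},\lambda_{i+1}}$, and it does not fail at the next $1$. By the table, $\gamma'_{\lambda_i}=\gamma_{\lambda_{i+1}}$.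

(b) Let $d\in S_{\sigma'_{\lambda_i}}$. Then $w_{1,d}\in E_{\lambda_i}$ is present after $\lambda_i$. Zeros keep $w$-tokens in place, and each $1$ advances them. So $w_{p,d}$ is present after $\lambda_{i+p-1}$ for $1\le p\le N-1$, in particular $w_{N-1,d}$ after $\lambda_{i+N-2}$ when $N\geq 2$ is written out, and then $u_{d,0}$ after $\lambda_{i+N-1}$. During $\lambda_{i+N}$ it becomes $u_{d,\lambda_{i+N}}$, and not failing at the $1$ means $d\in S_{\sigma_{\lambda_{i+N}}}$. So $S_{\sigma'_{\lambda_i}}\subseteq S_{\sigma_{\lambda_{i+N}}}$, and (4) gives equality of the symbols. The last statement follows from $\sigma_j'=\#\iff j=0\iff\sigma_j=\#$.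

(c) The token $t_0\in E_{\lambda_i}$ is present after $\lambda_i$. A letter that is not $\#$ has code $0^j1$ with $j\ge1$, so it takes $t_s\to t_s'\to t_{s+1}$, where the first zero adds the prime, further zeros keep it, and the $1$ advances the index. If none of $\lambda_{i+1},\dots,\lambda_{i+N}$ were $\#$, then $t_s$ would be present after $\lambda_{i+s}$ for $0\le s\le N-1$. In the letter $\lambda_{i+N}$ the token $t_{N-1}$ would become $t_{N-1}'$ and fail at the $1$. This is a contradiction. $\square$

**Lemma 3 (the counter runs out).** $L<2N+1+q^nN$.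

*Proof.* If $L\le 2N$ there is nothing to prove, so let $L\ge2N+1$.

**Step 1: locate the separators.** Let $h$ be the least index with $\lambda_h$ equal to $\#$. By Lemma 2(c) with $i=1$, $h\le N+1$. By Lemma 2(b), $\lambda_{h+N}$ is $\#$ too (note $h+N\le2N+1\le L$). Let $g\ge1$ be minimal with $\lambda_{h+g}$ equal to $\#$; so $g\le N$. Call $l\ge0$ *admissible* if $h+lN+g\le L$. Iterating Lemma 2(b), for admissible $l$ the letters $\lambda_{h+lN}$ and $\lambda_{h+lN+g}$ are $\#$, and those strictly between them are not.

We cannot assume $g=N$: the start set was arbitrary, and several separators may be on the belt. It suffices to follow the block between two of them.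

**Step 2: the block is a number, and it increases by one per round.** For admissible $l$ put
$$V_l=\sum_{s=1}^{g-1}\sigma_{\lambda_{h+lN+s}}\,q^{s-1}\in[0,q^{g-1}-1].$$
By Lemma 2(a), the carry entering the first letter after $\lambda_{h+lN}$ is $\gamma'_0=1$; each later carry is the output carry of the preceding letter; and the carry entering $\lambda_{h+lN+g}$, which is letter $0$, is $\gamma_0=0$. If $g=1$, this would say $1=0$; so $g\ge2$. For $1\le s\le g-1$ equation (1) holds for the letter $\lambda_{h+lN+s}$. Multiply by $q^{s-1}$ and sum; the carries telescope, with first carry $1$ and last carry $0$: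
$$V_l+1=\sum_{s=1}^{g-1}\sigma'_{\lambda_{h+lN+s}}\,q^{s-1}\le q^{g-1}-1.\tag{6}$$
If $l+1$ is admissible as well, then $\sigma_{\lambda_{h+(l+1)N+s}}=\sigma'_{\lambda_{h+lN+s}}$ by Lemma 2(b), and (6) reads $V_{l+1}=V_l+1$.

**Step 3: count.** If $l$ is admissible, so are $0,1,\dots,l-1$, and therefore $V_l=V_0+l\ge l$. With (6), $l\le V_l\le q^{g-1}-2<q^n$, since $g-1\le N-1=n$. So $l=q^n$ is not admissible, which means
$$L<h+q^nN+g\le(N+1)+q^nN+N=2N+1+q^nN.\qquad\square$$

**Proposition 4.** The EBDDS $(\operatorname{Set}_K,M_{\mathcal F})$ of Section 4 is primitive.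

*Proof.* **Step 1: walks over $\{f_0,f_1\}$.** A walk without failing step consists of at most $R+1$ steps up to and including the first $1$, then $L$ letters of code length at most $R+1$ each, then at most $R$ zeros; if it contains no $1$ at all, its length is at most $R$. By Lemma 3 its length is bounded by a constant. So there is $T_0$ such that every $\{f_0,f_1\}$-walk of length at least $T_0$ contains a failing step. After that step it is at $K$, and it stays there.

**Step 2: all of $\mathcal F$.** Every map in $\mathcal F$ sends each set that contains $e$ and has at least two elements to $K$: under $f_0,f_1$ the dead element $e$ fails, and under $g_G$ any other element has image $K$. In particular every map fixes $K$. A step $g_G$ from $A\ne\{e\}$ leads to $K$, because $A$ has an element other than $e$. A step $g_G$ from $\{e\}$ leads to $G$, which contains $e$ and has at least two elements, so one step later the walk is at $K$.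

Now take a walk of length $T_0+2$. If its first $T_0$ steps use only $f_0,f_1$, it is at $K$ after them. Otherwise it is at $K$ at most one step after the first $g$-step. In both cases it ends at $K$. $\square$

## 6. The forced walk from $Y_0$ to $Y_{q^n-1}$

We now use the correct codes. For a configuration $X=(x_1,\dots,x_N;\gamma)$ with $x_h=\#$ put
$$P(X)=\{c_0,\kappa_{\gamma,0}\}\cup\{w_{p,d}:p<N,\ d\in S_{x_p}\}\cup\{u_{d,0}:d\in S_{x_N}\}\cup\{t_0,\dots,t_{h-1}\}.$$
The set $P(X)$ shows $\gamma$ and all the sets $S_{x_p}$, hence all $x_p$; so $X\mapsto P(X)$ is injective. The tokens $t_0,\dots,t_{h-1}$ are the alarm clocks set since the last $\#$ was written.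

**Lemma 5 (forced letter).** From $P(X)$, the word $0^{R+1}$ contains a failing step. For $0\le j\le R$, the word $0^j1$ contains a failing step unless $(\sigma_j,\gamma_j)=(x_N,\gamma)$. In that case it leads without failure to $P(X')$, where $X'=(\sigma_j',x_1,\dots,x_{N-1};\gamma_j')$.

*Proof.* **Step 1: read the zeros.** For $1\le j\le R$, after $j$ zeros no step has failed and the set is
$$\{c_j,\kappa_{\gamma,j}\}\cup\{w_{p,d}:p<N,d\in S_{x_p}\}\cup\{u_{d,j}:d\in S_{x_N}\}\cup\{t_0',\dots,t_{h-1}'\}\cup\{z_1,\dots,z_j\}.$$
Indeed, the first zero turns $t_i$ into $t_i'$ and creates $z_1$; each later zero raises the indices of $c,\kappa,u,z$ by one and creates $z_1$ anew from the tokens $w$ and $t'$. The indices before the $j$-th zero are at most $j-1<R$, so no token fails. After $R$ zeros the token $c_R$ is present, so one more zero fails.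

**Step 2: wrong letters fail.** Apply $f_1$ after $j$ zeros (after none if $j=0$). If $\gamma_j\ne\gamma$, then $\kappa_{\gamma,j}$ fails. If $\sigma_j\ne x_N$, then by (4) there is $d\in S_{x_N}\setminus S_{\sigma_j}$, and $u_{d,j}$ fails.

**Step 3: the right letter gives $P(X')$.** Let $(\sigma_j,\gamma_j)=(x_N,\gamma)$. Then $c_j$ yields $E_j$, which contributes $c_0$, $t_0$, the new carry token $\kappa_{\gamma_j',0}$ and the new first cell $\{w_{1,d}:d\in S_{\sigma_j'}\}$. The tokens $\kappa_{\gamma,j}$, $u_{d,j}$ and $z_i$ yield $c_0$. The $w$-tokens move one cell to the right, those in cell $N-1$ becoming $u_{d,0}$, and add $c_0$. It remains to look at the clocks.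

If $j=0$, then $x_N=\#$ and $h=N$. The tokens $t_i$ carry no prime and yield $c_0$, so the new $t$-part is $\{t_0\}$. In $X'$ the separator is at position $1$, so this is correct.

If $j\ge1$, then $x_N\ne\#$ and $h\le N-1$. The tokens $t_0',\dots,t_{h-1}'$ yield $t_1,\dots,t_h$ and $c_0$; none fails, because their indices are at most $N-2$. The new $t$-part is $\{t_0,\dots,t_h\}$. In $X'$ the separator is at position $h+1$, so this is correct too. The set reached is $P(X')$. $\square$

Thus the walk simulates one move of the belt, and no other word survives. If $(x_N,\gamma)=(\#,1)$, no word survives at all.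

**Proof of Theorem 1.** Primitivity is Proposition 4. Let $A=P(Y_0)$ and $B=P(Y_{q^n-1})$.

**Step 1: $A$ reaches $B$.** Each move of the belt that has a rule is realized by Lemma 5. By Claim 1 the belt goes from $Y_0$ through $Y_1,Y_2,\dots$ to $Y_{q^n-1}$. So $A$ reaches $B$. Also $e\notin B$, so $B\ne K$; and $A\ne B$, as $q^n-1\ge1$ and $P$ is injective.

**Step 2: every walk from $A$ to $B$ is a simulation.** Take any walk from $A$ to $B$. It has no failing step, since such a step leads to $K$, where the walk would stay, and $B\ne K$. It uses no $g_G$: right after such a step the set is $K$ or some $G\ni e$ with $|G|\ge2$, and from the next step on it is $K$; but $e\notin B$ and $B\ne K$. So the walk is a word over $\{0,1\}$ with no failing step, and it is nonempty because $A\ne B$. Since $c_0\in B$, (F2) shows that the last step is $f_1$. So the word is a concatenation of pieces $0^j1$. By Lemma 5, applied piece by piece, each zero run has length at most $R$, each letter is forced, and the sets after the successive $1$'s are $P(X_1),P(X_2),\dots$, where $X_0=Y_0,X_1,X_2,\dots$ is the run of the belt.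

**Step 3: count the letters.** By Claim 1, $X_{Nl}=Y_l$ for $0\le l\le q^n-1$. The separator starts at position $N$ and moves cyclically, so for $i\le N(q^n-1)$ it is at position $N$ only if $N\mid i$, and then $X_i=Y_{i/N}$. The walk ends at $B=P(Y_{q^n-1})$ after some number $i$ of letters, so $X_i=Y_{q^n-1}$ by injectivity of $P$, and its separator is at position $N$. For $i<N(q^n-1)$ this would mean $X_i=Y_{i/N}$ with $i/N<q^n-1$, a contradiction. So the walk contains at least $N(q^n-1)$ letters.

**Step 4: count the steps.** Each of the first $q^n-1$ rounds of $N$ letters contains one letter $\#$, with code length $1$, and $n$ other letters, with code length at least $2$. Therefore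
$$DIST(A,B)\ge(2n+1)(q^n-1)\ge3(q^n-1)\ge q^n,$$
the last inequality because $2q^n\ge3$.

**Step 5: the numbers.** For $m=2$, $q=2$, $n=20$ we get $k_0=20\cdot5+6\cdot5+4+3=137$. With $k=137$ and $r=2$ the distance is at least $41\,(2^{20}-1)=41\cdot1\,048\,575=42\,991\,575$, whereas $|B|k^2<k^3=137^3=2\,571\,353$. So the conjecture is false. $\square$

In the same way, since $|B|<k$, the conjecture fails whenever $(2n+1)(q^n-1)\ge k^{r+1}$. We can also confirm the diagnosis of Section 3. Each $P(Y_V)$ consists of $2$ tokens $c_0,\kappa_{0,0}$, of $n\cdot\frac m2$ tokens $w$, of one token $u_{\#,0}$, and of $N=n+1$ tokens $t_i$. So all the sets $P(Y_V)$ have the same size $n(\frac m2+1)+4$, which is $44$ in the numerical instance, and no comparison of sizes can tell them apart.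

## 7. Choosing $m$: the exponent $k(1-o(1))$ and the threshold $k/\log k$

Parts 1 and 2 of Theorem 2 were proved in Sections 3 and 2.

**Proof of Theorem 2, part 3.** The upper bound $2^k-2$ is the distinct-vertices argument of Section 2. For the lower bound we must spend almost all of $K$ on the belt. A cell of the belt costs $m+3$ elements ($m+1$ for $w$, two for $t,t'$) and contributes $\log q$ to $\log q^n$. The antichain of $m/2$-subsets makes $\log q$ nearly $m$. But $q$ also enters the fixed cost, so it must stay small compared with $k$. We choose $m$ near $\frac12\log k$.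

**Step 1: parameters.** Let $m$ be the largest even integer $\le\frac12\log k$ (so $m\ge2$ for $k\ge16$), and $q=\binom m{m/2}$. Then $q\le2^m\le\sqrt k$. Put
$$c=(m+4)(2q+1)+2q+3,\qquad n=\Bigl\lfloor\frac{k-c}{m+3}\Bigr\rfloor,\qquad x=c+m+3.$$
Since $m\le\frac12\log k$ and $q\le\sqrt k$, we have $x=O(\sqrt k\log k)$. In particular $x\le k$ for large $k$, which gives $n\ge1$. By the choice of $n$, $k_0(m,n)=n(m+3)+c\le k$, so Theorem 1 applies for every $2\le r\le2^{k-1}+1$ and yields a set $B\ne K$ at finite distance at least $q^n$. Hence $D_r(k)\ge q^n$. The floor also gives $n(m+3)\ge k-c-(m+3)=k-x$.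

**Step 2: estimate $q^n$.** The $m+1$ binomial coefficients $\binom mi$ sum to $2^m$ and the middle one is the largest, so $q\ge2^m/(m+1)$. Hence
$$\log D_r(k)\ge n\bigl(m-\log(m+1)\bigr)=n(m+3)(1-\delta),\qquad\delta=\frac{3+\log(m+1)}{m+3}.$$
Here $0\le\delta\le1$, because $m\ge\log(m+1)$ for $m\ge2$. So
$$\log D_r(k)\ge(k-x)(1-\delta)\ge k-x-k\delta.$$

**Step 3: bound the two losses.** By maximality $m>\frac12\log k-2$, so $m+3>\frac12\log k$. Also $m+1\le\frac12\log k+1\le\log k$ for $k\ge4$, so $\log(m+1)\le\log\log k$. For $k\ge256$ we have $3\le\log\log k$. Together,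
$$\delta\le\frac{2\log\log k}{\frac12\log k}=\frac{4\log\log k}{\log k}.$$
Since $x=O(\sqrt k\log k)$, we have $x\le k\log\log k/\log k$ for all large $k$. Therefore $\log D_r(k)\ge k-5\,k\log\log k/\log k$ for all large $k$, and the statement holds with $C=5$. $\square$

**Proof of Theorem 2, part 4.** Let $\varepsilon>0$ and $2\le r\le(1-\varepsilon)k/\log k$. For large $k$ this implies $r\le2^{k-1}+1$, so part 3 applies. For the system and the sets $A$, $B\ne K$ used there,
$$|B|k^r<k^{r+1}=2^{(r+1)\log k}\le2^{(1-\varepsilon)k+\log k}<2^{\,k-Ck\log\log k/\log k}\le DIST(A,B).$$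
The strict inequality between the two powers of $2$ says $\log k+Ck\log\log k/\log k<\varepsilon k$, which is true for all $k$ beyond some $k_\varepsilon$, uniformly in $r$. So the conjecture fails for all $k\ge k_\varepsilon$ and all such $r$.

For fixed $r\ge2$ take $\varepsilon=\frac12$: as soon as $k$ is large, $r\le\frac12k/\log k$, and the conjecture fails. Finally, by part 2 the conjecture holds for $k\ge2$ and all $r\ge k/\log k$, while for every $\varepsilon>0$ it fails for all large $k$ and all $2\le r\le(1-\varepsilon)k/\log k$. So $k/\log k$ is the sharp asymptotic threshold. $\square$
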